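# Connectedness of the non-cut vertices of the metric polytope

## 1. The metric polytope, its cuts, and pentagonal forms

Throughout, $n\ge 3$, $[n]=\{1,\dots,n\}$, and $E$ is the set of pairs $ij$, $1\le i<j\le n$. Vectors $x\in\mathbb R^E$ have coordinates $x_{ij}=x_{ji}$.

**Definition 1 (metric polytope).** $m_n\subseteq\mathbb R^E$ is the set of points satisfying, for every 3-set $\{i,j,k\}\subseteq[n]$,
$$x_{ij}\le x_{ik}+x_{jk},\quad x_{ik}\le x_{ij}+x_{jk},\quad x_{jk}\le x_{ij}+x_{ik},\qquad x_{ij}+x_{ik}+x_{jk}\le 2 .$$
We call all four the triangle inequalities of the triple.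

It is a polytope of dimension $\binom n2$ with $4\binom n3$ facets. It lies in the cube $[0,1]^E$: adding the second and third inequality gives $0\le 2x_{ij}$, adding the first and the fourth gives $2x_{ij}\le 2$.

*Example.* In the coordinates $(x_{12},x_{13},x_{23})$, $m_3$ is the tetrahedron with vertices $(0,0,0),(1,1,0),(1,0,1),(0,1,1)$. Each of these four points makes three of the four inequalities tight.

**Definition 2 (cuts).** For $S\subseteq[n]$ the cut $\delta(S)\in\{0,1\}^E$ has $\delta(S)_{ij}=1$ iff exactly one of $i,j$ lies in $S$. The convex hull of all cuts is $\mathrm{CUT}_n$.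

*Example.* For $n=4$, $S=\{1,2\}$, the cut has ones at $13,14,23,24$ and zeros at $12,34$. Since $\delta(S)=\delta([n]\setminus S)$, there are $2^{n-1}$ cuts.

The cuts are precisely the integral vertices of $m_n$. Indeed a cut satisfies all triangle inequalities (it has $0$ or $2$ ones on every triple), and a $0/1$ point of a subset of $[0,1]^E$ is a vertex of it. Conversely, if $x\in m_n$ is integral, then "$i=j$ or $x_{ij}=0$" is an equivalence relation by the triangle inequalities, with at most two classes by $x_{ij}+x_{ik}+x_{jk}\le2$. It is also known that any two cuts are adjacent on $m_n$; we shall not use this.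

**Definition 3 (skeleton, non-cut vertices).** The skeleton of $m_n$ is the graph whose nodes are the vertices and whose edges are the 1-dimensional faces of $m_n$. A vertex that is not a cut is a non-cut vertex. $\Gamma_n$ is the subgraph of the skeleton induced by the non-cut vertices, and
$$\Omega_n=m_n\setminus\mathrm{CUT}_n .$$

*Example.* For $n=3$ the skeleton is $K_4$, all four vertices are cuts, $\Gamma_3$ is empty and $\Omega_3=\emptyset$.

Every non-cut vertex lies in $\Omega_n$: a vertex of $m_n$ that is a convex combination of cuts is itself a cut. The set $\Omega_n$ is relatively open in the convex set $m_n$, so small balls around its points meet $m_n$ in convex subsets of $\Omega_n$. Hence the components of $\Omega_n$ are path components and are relatively open in $m_n$.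

**Definition 4 (sign coordinates, switching).** Put $X_{ij}=1-2x_{ij}$. In these coordinates $m_n$ is given by
$$1+\eta_i\eta_jX_{ij}+\eta_i\eta_kX_{ik}+\eta_j\eta_kX_{jk}\ge0\qquad(\text{all triples, all }\eta\in\{\pm1\}^3), \tag{1}$$
and the cuts are the points $X_{ij}=\varepsilon_i\varepsilon_j$ with $\varepsilon\in\{\pm1\}^n$. Switching at $S\subseteq[n]$ is the map $X_{ij}\mapsto s_is_jX_{ij}$, where $s_i=-1$ iff $i\in S$. Equivalently, $x_{ij}\mapsto 1-x_{ij}$ for the pairs separated by $S$, and the other coordinates stay.

For example, $x_{ij}+x_{ik}+x_{jk}\le 2$ reads $X_{ij}+X_{ik}+X_{jk}\ge -1$, which is $\eta=(1,1,1)$; and $x_{ij}\le x_{ik}+x_{jk}$ reads $1+X_{ij}-X_{ik}-X_{jk}\ge 0$, which is $\eta_i=\eta_j=1$, $\eta_k=-1$. Switching replaces $\eta$ by $\eta s$ in (1) and $\varepsilon$ by $\varepsilon s$ in a cut, so it preserves $m_n$ and $\mathrm{CUT}_n$. *Example.* Switching at $S$ sends the cut $\delta(\emptyset)=0$ to $\delta(S)$.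

**Definition 5 (pentagonal forms).** For $R\subseteq[n]$ with $|R|=5$ and $\sigma\in\{\pm1\}^R$ put
$$P_{R,\sigma}(x)=2+\sum_{\{i,j\}\subset R}\sigma_i\sigma_jX_{ij}.$$

On a cut with signs $\varepsilon$, the number $\sum_{i\in R}\sigma_i\varepsilon_i$ is odd, so its square $5+2\sum\sigma_i\sigma_j\varepsilon_i\varepsilon_j$ is at least $1$, and $P_{R,\sigma}\ge0$. Hence $P_{R,\sigma}\ge0$ on $\mathrm{CUT}_n$. Since there are ten pairs in $R$,
$$P_{R,\sigma}=2\Big(\sum_{\{i,j\}\subset R}y_{ij}-4\Big),\qquad y_{ij}=\tfrac12(1+\sigma_i\sigma_jX_{ij})=\begin{cases}1-x_{ij}&\sigma_i=\sigma_j\\ x_{ij}&\sigma_i\ne\sigma_j.\end{cases}\tag{2}$$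
Switching permutes the pentagonal forms ($\sigma$ becomes $\sigma s$). *Example.* For $R=[5]$, $\sigma=\mathbf 1$, $P=12-2\sum_{\{i,j\}\subset[5]} x_{ij}$; that it is nonnegative on cuts says that a cut separates at most $6$ of the $10$ pairs.

**Definition 6 (the points $u_\sigma$).** For $\sigma\in\{\pm1\}^n$ let $u_\sigma$ be the point $X_{ij}=-\sigma_i\sigma_j/3$.

At $u_\sigma$ the left side of (1) is $1-\frac13t$, where $t$ is the sum of the three pair products of the signs $\eta\sigma$, so $t\in\{3,-1\}$ and the left side is $0$ or $\frac43$. Thus $u_\sigma\in m_n$. Moreover $P_{R,\sigma|_R}(u_\sigma)=2-\frac{10}3<0$ for every 5-set $R$, so $u_\sigma\in\Omega_n$ if $n\ge5$. *Example.* For $n=5$, $\sigma=(+,+,+,-,-)$, the point $u_\sigma$ has $x=\frac23$ on same-sign pairs and $x=\frac13$ on opposite-sign pairs: one third of the path metric of $K_{2,3}$.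

We use the following textbook facts. From every vertex of a polytope there is an edge path along which a given affine function $h$ decreases strictly until it reaches the face minimizing $h$; the graph of a polytope is connected. A polytope lies in the cone based at a vertex $v$ and generated by the directions from $v$ to its neighbors. A point outside a compact convex set can be strictly separated from it. A point of a polyhedron in $\mathbb R^m$ is a vertex iff $m$ linearly independent constraints are tight there. Each vertex is the unique minimizer of some linear function.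

## 2. The non-cut set conjecture and three theorems

The cuts form a clique in the skeleton. What happens if we delete all of them: can one still travel along edges from any vertex to any other? This is the non-cut set conjecture, stated in "Face Lattice Computation under Symmetry" (https://macsphere.mcmaster.ca/bitstream/11375/21784/1/Li_Jonathan_2008Aug_Masters.pdf): *for $n\ge6$ the graph $\Gamma_n$ is connected.* It is true.

**Theorem A.** For every $n\ge3$, every connected component of $\Omega_n$ contains a point $x$ with $P_{R,\sigma}(x)<0$ for some $R,\sigma$.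

**Theorem B (the conjecture).** For $n\ge6$, $\Gamma_n$ is connected; moreover $\Omega_n$ is path-connected.

**Theorem C.** (i) For every $n\ge3$ the components of $\Gamma_n$ correspond bijectively to those of $\Omega_n$. Their number is $0$ for $n=3,4$; it is $16$ for $n=5$ (where the non-cut vertices are exactly the $16$ points $u_\sigma$, pairwise non-adjacent); and it is $1$ for $n\ge6$. So the bound $n\ge6$ is sharp. (ii) For $n\ge6$, deleting an arbitrary set of cuts from the skeleton of $m_n$ leaves a connected graph.

## 3. Five points by hand, and what a sixth point changes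

For $n=3$ there is nothing to connect. For $n=4$ Theorem A says $\Omega_4=\emptyset$, because there are no 5-sets.

**Computation for $n=5$.** *All neighbors of $u_\sigma$ on $m_5$ are cuts.* After switching let $\sigma=\mathbf 1$. For each of the ten triples $T'$, the left side of (1) at $u_{\mathbf 1}$ is $0$ iff $\eta=\pm\mathbf 1$ on $T'$. So exactly one inequality per triple is tight, namely $s_{T'}(x)=1+\sum_{\{i,j\}\subset T'}X_{ij}\ge0$. For a triple $T$ let $\delta_T$ be the cut separating $T$ from its complement. Then $s_{T'}(\delta_T)$ is $1+3=4$ if $T'$ lies on one side of $\delta_T$ and $1-1=0$ otherwise. Since the complement of $T$ has only two elements, $T'$ lies on one side iff $T'=T$. So the $10\times10$ matrix $(s_{T'}(\delta_T))$ is diagonal and nonsingular. As the functions $s_{T'}$ vanish at $u_{\mathbf 1}$, the entries are the gradients of $s_{T'}$ paired with $\delta_T-u_{\mathbf 1}$; hence the ten gradients are linearly independent. So $u_{\mathbf 1}$ is a simple vertex of the 10-dimensional polytope $m_5$, with exactly ten edges, each obtained by relaxing one triple $T$. The edge obtained by relaxing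 $T$ contains $\delta_T$, since $s_{T'}(\delta_T)=0$ for $T'\ne T$. As $\delta_T$ is a vertex of $m_5$, the edge ends there.

As $u_\sigma$ is not integral, it is a non-cut vertex, and it is isolated in $\Gamma_5$. We have $u_\sigma=u_\tau$ iff $\sigma=\pm\tau$, so there are $16$ such isolated nodes, and $\Gamma_5$ is disconnected.

Now let $n=6$ and let $\sigma,\sigma'$ differ only in the sixth sign. On the segment from $u_\sigma$ to $u_{\sigma'}$ only the coordinates $X_{i6}$ change. So with $R=[5]$ the form $P_{R,\sigma|_R}$ has the constant value $-\frac43$ there, and the whole segment stays in $\Omega_6$. This is the gain at $n=6$: there is room to change a sign without touching the five points that witness "not in $\mathrm{CUT}_n$". Segments in $\Omega_n$ are not edge paths, however, so we first relate $\Gamma_n$ to $\Omega_n$.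

## 4. Components of $\Gamma_n$ are components of $\Omega_n$

**Lemma 1.** Two non-cut vertices lie in the same component of $\Gamma_n$ iff they lie in the same component of $\Omega_n$. Every component of $\Omega_n$ contains a non-cut vertex.

*Proof.* **From $\Gamma_n$ to $\Omega_n$.** Let $[v,w]$ be an edge of $m_n$ with $v,w$ non-cut. If a point of this face were a convex combination of cuts, the cuts used with positive weight would lie in the face; but the only vertices of $m_n$ in the face are $v,w$. So $[v,w]\subset\Omega_n$.

**Half-spaces.** To go back we study what one separating function sees. For an affine $h$ with $h\ge0$ on $\mathrm{CUT}_n$ let $V(h)$ be the set of vertices of $m_n$ with $h<0$; they are all non-cut.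

(i) *$V(h)$ lies in one component of $\Gamma_n$.* If $V(h)\ne\emptyset$, each of its vertices has an $h$-decreasing edge path to the face of $m_n$ minimizing $h$. The graph of that face is connected, and all vertices involved have $h<0$, so they are non-cut.

(ii) *If $h,h'$, both $\ge0$ on $\mathrm{CUT}_n$, are both negative at some $z\in m_n$, then $V(h)$ and $V(h')$ lie in the same component of $\Gamma_n$.* Put $h_\lambda=(1-\lambda)h+\lambda h'$ for $\lambda\in[0,1]$. It is $\ge0$ on $\mathrm{CUT}_n$ and negative at $z$, so its minimum over $m_n$ is negative and $V(h_\lambda)\ne\emptyset$. A vertex in $V(h_\lambda)$ lies in $V(h_{\lambda'})$ for all $\lambda'$ near $\lambda$. So the component containing $V(h_\lambda)$ is locally constant in $\lambda$, hence constant on $[0,1]$.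

**From $\Omega_n$ to $\Gamma_n$.** Let $\gamma:[0,1]\to\Omega_n$ be a path from the non-cut vertex $v$ to the non-cut vertex $w$. Each $\gamma(t)$ is strictly separated from $\mathrm{CUT}_n$: some affine $h\ge0$ on $\mathrm{CUT}_n$ has $h(\gamma(t))<0$, and then $h<0$ at nearby points of $\gamma$. By compactness there are $0=t_0<\dots<t_k=1$ and $h_1,\dots,h_k\ge 0$ on $\mathrm{CUT}_n$ with $h_l<0$ on $\gamma([t_{l-1},t_l])$. Both $h_l$ and $h_{l+1}$ are negative at $\gamma(t_l)$, so by (ii) all $V(h_l)$ lie in one component. Finally $v\in V(h_1)$ and $w\in V(h_k)$.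

**A vertex in each component.** Given $x\in\Omega_n$, take $h\ge0$ on $\mathrm{CUT}_n$ with $h(x)<0$ and a vertex $v$ minimizing $h$ on $m_n$. Then $h<0$ on $[x,v]$, so $[x,v]\subset\Omega_n$, and $v$ is a non-cut vertex in the component of $x$. $\square$

## 5. Points cut off by a pentagonal form, and points that are not

**Lemma 2.** For $n\ge6$ all points of $m_n$ at which some pentagonal form is negative lie in one component of $\Omega_n$.

*Proof.* The set $O_{R,\sigma}=\{x\in m_n:P_{R,\sigma}(x)<0\}$ is convex, lies in $\Omega_n$, and contains $u_{\tilde\sigma}$ for every $\tilde\sigma\in\{\pm1\}^n$ extending $\sigma$. If $\tilde\sigma,\tilde\sigma'$ differ only in coordinate $k$, choose a 5-set $R\not\ni k$, possible as $n\ge6$. Both $u_{\tilde\sigma}$ and $u_{\tilde\sigma'}$ lie in the convex set $O_{R,\tilde\sigma|_R}$. Changing one sign at a time, we see that all $u_{\tilde\sigma}$ lie in one component, hence so do all $O_{R,\sigma}$. $\square$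

It would now be natural to finish by showing that *every point* of $\Omega_n$ has a negative pentagonal form. This fails. Take $n=7$ and $X_{ij}=-t$ for all pairs, with $t=\frac16$. The left sides in (1) are at least $1-3t>0$, so the point is in $m_7$. On cuts, $\big(\sum_{i\le 7}\varepsilon_i\big)^2=7+2\sum X_{ij}\ge1$, so $3+\sum_{i<j}X_{ij}\ge0$ on $\mathrm{CUT}_7$; at our point this is $3-21t=-\frac12$. So the point is in $\Omega_7$. But for each $R,\sigma$ the sum $\sum_{\{i,j\}\subset R}\sigma_i\sigma_j$ is $(s^2-5)/2\in\{-2,2,10\}$, where $s=\sum_{i\in R}\sigma_i$, so $P_{R,\sigma}\ge2-10t=\frac13>0$: no pentagonal form is negative here. On the other hand, let $t$ grow from $\frac16$ to $\frac13$. Then $3-21t$ stays negative, so we stay in $\Omega_7$, and we end at $u_{\mathbf 1}$. So one has to move within the component, and the correct target is Theorem A: each *component* contains a point with a negative pentagonal form.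

**Theorem B from Theorem A.** Let $n\ge6$. The set $\Omega_n$ contains the points $u_\sigma$. By Theorem A each component of $\Omega_n$ contains a point with a negative pentagonal form, and by Lemma 2 all such points lie in one component. So $\Omega_n$ is connected, hence path-connected, and $\Gamma_n$ is connected by Lemma 1.

Everything now rests on Theorem A, proved in Sections 6–12.

## 6. Bad components: what induction gives and where it stops

We use induction on $n$. For $n=3$, $\Omega_3=\emptyset$. Let $n\ge4$ and assume Theorem A for $n-1$. Call a component $U$ of $\Omega_n$ **bad** if no $P_{R,\sigma}$ is negative anywhere on $U$. From now on $U$ is a bad component; we derive a contradiction.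

**Step 6.1: strict inequality.** This step makes badness more useful by excluding value $0$. *$P_{R,\sigma}>0$ on $U$ for all $R,\sigma$.* Suppose $P_{R,\sigma}(x)\le0$ with $x\in U$, and let $\tilde\sigma$ extend $\sigma$. For small $\epsilon>0$ the point $(1-\epsilon)x+\epsilon u_{\tilde\sigma}$ lies in $U$, which is relatively open in $m_n$, and $P_{R,\sigma}$ is negative there. This contradicts badness.

**Step 6.2: no integral coordinates.** This step is the part that induction handles. *$0<x_{ij}<1$ for all $x\in U$ and all $ij$.* Suppose $x_{ij}=0$. The triangle inequalities force $x_{jk}=x_{ik}$ for all $k\ne i,j$. If $x_{ij}=1$, then $1\le x_{ik}+x_{jk}\le 2-1$, so $x_{jk}=1-x_{ik}$. So $x=\iota(y)$, where $y$ is the restriction of $x$ to $[n]\setminus j$ and $\iota:m_{n-1}\to m_n$ is the affine map adding $j$ as a copy of $i$ (respectively as an antipode: a copy, then switched at $\{j\}$). The map $\iota$ does land in $m_n$: for a copy, the triple $\{i,j,k\}$ has lengths $0,x_{ik},x_{ik}$ with $0\le x_{ik}\le1$, and a triple $\{j,k,l\}$ behaves like $\{i,k,l\}$. Both $\iota$ and restriction send cuts to cuts,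 so $\iota(y)\in\mathrm{CUT}_n$ iff $y\in\mathrm{CUT}_{n-1}$. Therefore $y\in\Omega_{n-1}$, and $\iota$ maps $\Omega_{n-1}$ into $\Omega_n$. By induction a path in $\Omega_{n-1}$ joins $y$ to a point at which a pentagonal form, with $R\subseteq[n]\setminus j$, is negative. Its $\iota$-image is a path in $\Omega_n$ from $x$ to a point where the same form is negative, contradicting badness.

Induction by deleting points stops exactly here. If no coordinate is $0$ or $1$, the restriction of $x$ to $n-1$ points may lie in $\mathrm{CUT}_{n-1}$, and the hypothesis says nothing. This happens for $u_{\mathbf 1}$, $n=5$: on any four points it is $X_{ij}=-\frac13$, the average of the three cuts $12|34$, $13|24$, $14|23$ (each pair is on one side of one of them and separated by two, giving $\frac{1-1-1}{3}$).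

The way past this point is to delete not points but *pairs*. We take a linear function that separates a point of $U$ from $\mathrm{CUT}_n$ and uses as few pairs as possible. This minimality will force an extremely regular structure on the pairs used. From it we can write down explicit points of $U$ and evaluate pentagonal forms there. First we must understand what $m_n$ looks like from a subset of the pairs.

## 7. Projections of $m_n$ and odd circuits of signed graphs

**Definition 7 (signed graph).** A signed graph $(H,\Sigma)$ is a simple graph on $[n]$ with edge set $H\subseteq E$ and a subset $\Sigma\subseteq H$. Edges in $\Sigma$ are odd, the others even. The parity of a walk is the parity of its number of odd edges, with multiplicity; a circuit is odd if it has an odd number of odd edges. For $x\in\mathbb R^E$ and $f\in H$ put $x'_f=1-x_f$ if $f$ is odd and $x'_f=x_f$ if $f$ is even. For a vector $z$ on $H$, $z(C)=\sum_{f\in C}z_f$.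

*Example.* Let $H$ be a triangle with all three edges odd. It is an odd circuit, and $x'(C)\ge1$ reads $3-(x_{12}+x_{13}+x_{23})\ge1$. With exactly one odd edge $12$, it reads $1-x_{12}+x_{13}+x_{23}\ge1$. So the four triangle inequalities are the four ways to make a triangle odd.

*Compatibility with switching.* If $x$ is switched at $S$ and $\Sigma$ is replaced by $\Sigma\triangle\delta_H(S)$, where $\delta_H(S)$ is the set of edges of $H$ separated by $S$, then the numbers $x'_f$ do not change (both changes flip $f$ exactly when $f$ is separated). Neither do the parities of circuits, since a circuit meets $\delta_H(S)$ in an even number of edges.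

**Lemma 3.** (a) If $x\in m_n$, then $x'\ge0$ and $x'(C)\ge1$ for every odd circuit $C$ of $(H,\Sigma)$. (b) If $z\in\mathbb R^H_{\ge0}$ and $z(C)\ge1$ for all odd circuits $C$, then there is $x\in m_n$ with $x'_f\le z_f$ for all $f\in H$.

*Example for (b).* Let $H$ be the 4-circuit $1234$ with $12$ odd and the other edges even, $z=\frac14$ on all edges. One may take $x_{12}=\frac34$, $x_{23}=x_{34}=x_{14}=\frac14$, $x_{13}=x_{24}=\frac12$: the triples $123$ and $124$ have lengths $\frac34,\frac14,\frac12$, the triples $134$ and $234$ have lengths $\frac14,\frac14,\frac12$, and all triangle inequalities hold.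

*Proof of (a).* $x'\ge0$ because $m_n\subseteq[0,1]^E$. We prove the second claim for all circuits $C=v_1\dots v_k$ of the complete graph, with any labelling of their edges as odd or even such that the number of odd edges is odd, by induction on $k$. For $k=3$ it is the four triangle inequalities. Let $k\ge4$. Consider the chord $v_1v_3$ in two copies: an even one of length $x_{v_1v_3}$ and an odd one of length $1-x_{v_1v_3}$. Choose the copy that makes the triangle $v_1v_2v_3$ odd, and put the other copy into the circuit $v_1v_3v_4\dots v_k$. The two copies contain exactly one odd edge, so the total number of odd edges in the triangle and the shorter circuit is that of $C$ plus one, which is even. Hence the shorter circuit is odd too. Adding the two inequalities gives $x'(C)+1\ge2$.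

*Proof of (b).* We construct $x$ one pair at a time. We maintain a loopless signed multigraph on $[n]$ with nonnegative lengths such that
$$\text{every odd closed walk has length}\ge1.\tag{3}$$
A closed walk that repeats a vertex splits into two shorter closed walks whose parities add up, so one of them is odd. Hence every odd closed walk contains an odd vertex-simple closed walk of no larger length. A vertex-simple closed walk is a circuit with at least three vertices, or a digon of two parallel edges, or one edge traversed back and forth; the last is even. So (3) need only be checked for odd circuits with at least three vertices and for odd digons. Initially take $(H,\Sigma)$ with lengths $z$. It has no digons, so (3) holds by hypothesis.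

Process all pairs $ij\in E$ one after another. Let $D_0,D_1\in[0,\infty]$ be the infimum lengths of even and of odd walks from $i$ to $j$ in the current multigraph. An even walk followed by a reversed odd walk is an odd closed walk, so $D_0+D_1\ge1$ by (3). Hence we may pick
$$x_{ij}\in[\max(0,1-D_1),\ \min(1,D_0)].$$
Add an even edge $ij$ of length $x_{ij}$ and an odd edge $ij$ of length $1-x_{ij}$. Then (3) persists. An odd circuit or digon that uses no new edge is covered by the old (3). If it uses both new edges, it is the digon they form, of length $1$. If it uses exactly one new edge, the rest is an old walk between $i$ and $j$: if the new edge is even, the rest is odd and the length is $\ge x_{ij}+D_1\ge1$; if it is odd, the rest is even and the length is $\ge1-x_{ij}+D_0\ge1$.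

At the end, (3) for odd triangles of added edges gives all triangle inequalities, so $x\in m_n$. If $f\in H$ is even, then $f$ itself is an even walk, so $x_f\le D_0\le z_f$. If $f$ is odd, then $1-x_f\le D_1\le z_f$. $\square$

## 8. A separating weight of minimal support

For $w\in\mathbb R^E$ let
$$\beta(w)=\min_{x\in\mathrm{CUT}_n}w\cdot x,\qquad O_w=\{x\in m_n:w\cdot x<\beta(w)\}.$$
The set $O_w$ is convex and contained in $\Omega_n$, so if it is nonempty it lies in one component of $\Omega_n$. Let $W_U$ be the set of $w$ with $\emptyset\ne O_w\subseteq U$. If $w\cdot x<\beta(w)$ for some $x\in U$, then $w\in W_U$. Hence $W_U$ is nonempty (separate a point of $U$ from $\mathrm{CUT}_n$) and open: for $w\in W_U$ and $x\in O_w$ we have $w^*\cdot x<\beta(w^*)$ for all $w^*$ near $w$, because $\beta$ is continuous.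

Choose $w^0\in W_U$ whose support $G$ has minimum cardinality $m=|G|$. Then $m\ge1$, as $O_0=\emptyset$. Let $\Sigma=\{f\in G:w^0_f<0\}$. From now on $x'\in\mathbb R^G$ is taken with respect to $(G,\Sigma)$. Let
$$K=\{x':x\in\mathrm{CUT}_n\},\qquad D=K+\mathbb R^G_{\ge0},\qquad Q=\{x':x\in m_n\}+\mathbb R^G_{\ge0}.$$

**Definition 8 (covers).** A cover is a vector $1_{\Sigma\triangle\delta_G(S)}$, $S\subseteq[n]$.

For $x=\delta(S)$ we have $x'=1_{\Sigma\triangle\delta_G(S)}$, so $K$ is the convex hull of the covers, and every vertex of $D$ is a cover. A cover meets every odd circuit in an odd number of edges, because $|C\cap\Sigma|$ is odd and $|C\cap\delta_G(S)|$ is even. Clearly $D\subseteq Q$. By Lemma 3 with $H=G$,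
$$Q=\{z\in\mathbb R^G_{\ge0}:z(C)\ge1\text{ for all odd circuits }C\text{ of }(G,\Sigma)\}.\tag{4}$$
We identify edge sets with their incidence vectors, so $C\cdot z=z(C)$, and write $c(\Sigma)=\sum_{f\in\Sigma}c_f$.

*Example (all-odd $K_5$).* To see the objects, let $n=5$ and take $w=-\mathbf 1$ on all ten pairs, so $G=\Sigma=E$ and $x'=\mathbf 1-x$. Here $\beta(w)=-6$ and $O_w=\{\sum x_{ij}>6\}$ contains $u_{\mathbf 1}$, where $\sum x_{ij}=\frac{20}3$. The covers are the complements of cuts: they have $10$, $6$ or $4$ edges. The point $(u_{\mathbf 1})'=\frac13\mathbf 1$ lies in $Q$ and makes all ten triangles tight. (This component is not bad; we use it only as an illustration.)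

**Positive vectors.** For $c\in\mathbb R^G_{>0}$ let $w_c$ be $c_f$ on even $f\in G$, $-c_f$ on odd $f\in G$ and $0$ off $G$. Since $-c_fx_f=c_fx'_f-c_f$ on odd edges,
$$w_c\cdot x=c\cdot x'-c(\Sigma),\qquad \beta(w_c)=\min_Dc-c(\Sigma),\qquad \min_{m_n}w_c=\min_Qc-c(\Sigma).\tag{5}$$
Call $c$ **active** if $w_c\in W_U$; then $\min_Qc<\min_Dc$. Active vectors form an open subset of $\mathbb R^G_{>0}$ containing $|w^0|$, since $w_{|w^0|}=w^0$. Conversely, if $c>0$, $x\in U$ and $c\cdot x'<\min_Dc$, then $c$ is active.

Let $\mathcal P$ be the set of vertices of $Q$ that are the unique minimizer over $Q$ of some active $c$.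

**Step 8.1: $\mathcal P$ is nonempty.** The recession cone of $Q$ is $\mathbb R^G_{\ge0}$, so for $c>0$ the minimizers over $Q$ form a nonempty bounded face, the convex hull of vertices of $Q$. It is a single vertex unless $c\cdot v=c\cdot v^*$ for two distinct vertices $v,v^*$ of $Q$. That excludes only finitely many hyperplanes, while the active vectors form a nonempty open set.

**Step 8.2: members of $\mathcal P$ come from $U$.** *If $p\in\mathcal P$, then $p=x'$ for some $x\in U$. Hence $0<p_f<1$ for all $f\in G$. Also $p\notin D$.* Let $c$ be active with unique minimizer $p$. Pick $x\in m_n$ with $x'\le p$. Since $c>0$, $x'\in Q$ and $p$ minimizes $c$ over $Q$, we get $x'=p$. By (5), $w_c\cdot x=\min_Qc-c(\Sigma)<\beta(w_c)$, so $x\in O_{w_c}\subseteq U$. The bounds on $p_f$ are Step 6.2. Finally $c\cdot p<\min_Dc$ gives $p\notin D$.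

**Step 8.3: dropping one edge destroys separation.** This is where minimality of $G$ enters. *For $p\in\mathcal P$ and each $e\in G$ there is $q\in K$ with $q_f=p_f$ for all $f\in G\setminus e$.* Otherwise $p|_{G\setminus e}$ is not in the projection of the compact convex set $K$ to $\mathbb R^{G\setminus e}$, so there is $v\in\mathbb R^{G\setminus e}$ with $v\cdot p|_{G\setminus e}<\min_{q\in K}v\cdot q|_{G\setminus e}$. Let $w$ be $v_f$ on even $f\in G\setminus e$, $-v_f$ on odd $f\in G\setminus e$, and $0$ elsewhere. Then $w\cdot x$ and $v\cdot x'|_{G\setminus e}$ differ by a constant, so $w\cdot x<\beta(w)$ for the $x\in U$ of Step 8.2. So $w\in W_U$ has smaller support than $w^0$, a contradiction.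

**Step 8.4: tight circuits.** By Step 8.2 no constraint $z_f\ge0$ is tight at $p\in\mathcal P$. As $p$ is a vertex of $Q$, (4) shows that there are $m$ linearly independent *tight* odd circuits, that is, odd circuits $C$ with $p(C)=1$. In particular the simple graph $G$ contains a circuit, so $m\ge3$.

## 9. Lehman-type structure of the tight odd circuits

This section follows the ideas of Lehman's theorem on minimally nonideal clutters; everything needed is proved here. Fix $p\in\mathcal P$. Let $\mathcal A$ be any set of $m$ linearly independent tight odd circuits, and let $k_e$ be the number of members of $\mathcal A$ containing $e$.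

**Step 9.1: a comparison of row and column sums.** *If $a\in\mathcal A$ and $e\in G\setminus a$, then $|a|\le k_e$.* We find $|a|$ independent vectors in a space of dimension $k_e$. Take $q=\sum\lambda_bb$ from Step 8.3, with covers $b$, $\lambda_b>0$, $\sum\lambda_b=1$. For $a^*\in\mathcal A$ with $e\notin a^*$ we have $a^*\cdot q=a^*\cdot p=1$, and $a^*\cdot b\ge1$ for all covers; so $a^*\cdot b=1$ for all these $b$. This applies to $a^*=a$. For $f\in a$ we have $f\neq e$, so $q_f=p_f>0$ and some $b^f$ among the $b$'s has $b^f_f=1$. Since $a\cdot b^f=1$, $b^f$ vanishes on $a\setminus f$.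

The vectors $b^f-p$ ($f\in a$) are linearly independent. Suppose $\sum_f\gamma_f(b^f-p)=0$ and let $\Gamma=\sum_f\gamma_f$. On the coordinates $f\in a$ we read off $\gamma_f=\Gamma p_f$. If $\Gamma\ne0$, dividing by $\Gamma$ gives $p=\sum_{f\in a}p_fb^f$ with $\sum_{f\in a}p_f=p(a)=1$, so $p\in K\subseteq D$, contradicting $p\notin D$. So $\Gamma=0$ and $\gamma=0$.

These $|a|$ vectors lie in $\{y:a^*\cdot y=0\text{ for all }a^*\in\mathcal A\text{ with }e\notin a^*\}$. The $m-k_e$ equations are independent, so this space has dimension $m-(m-k_e)=k_e$.

**Step 9.2: regularity.** *There is $r\ge3$ with $|a|=k_e=r$ for all $a\in\mathcal A$, $e\in G$; hence $p=\frac1r\mathbf1$.*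

No $a\in\mathcal A$ equals $G$: otherwise $G$ is a single circuit, there is only one odd circuit, and $m=|\mathcal A|=1$, contradicting $m\ge3$. If $g\notin a$, then $k_g<m$ and $|a|\le k_g$ by Step 9.1. Count:
$$m=\sum_{a\in\mathcal A}\sum_{g\notin a}\frac1{m-|a|}\le\sum_{g:\,k_g<m}\ \sum_{a\not\ni g}\frac1{m-k_g}=\#\{g:k_g<m\}\le m.$$
So equality holds throughout: all $k_g<m$, and $|a|=k_g$ whenever $g\notin a$. Let $Z$ be the bipartite graph on $\mathcal A\sqcup G$ with $a\sim g$ iff $g\notin a$. It has no isolated vertices, and $|a|=k_g$ along its edges, so it suffices to show that $Z$ is connected.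

Suppose not. Since $Z$ has no isolated vertices, $\mathcal A=\mathcal A_1\sqcup\mathcal A_2$ and $G=E_1\sqcup E_2$ with all parts nonempty and no $Z$-edges between $\mathcal A_1$ and $E_2$ or between $\mathcal A_2$ and $E_1$. That is, members of $\mathcal A_1$ contain $E_2$ and members of $\mathcal A_2$ contain $E_1$. Let $a\in\mathcal A_1$, $a^*\in\mathcal A_2$; then $a\cup a^*=G$. Let $C$ be any odd circuit. The set $a\triangle a^*\triangle C$ has even degrees and an odd number of odd edges, so it is a disjoint union of circuits, one of which, $C^*$, is odd. We claim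
$$1_C+1_{C^*}\le1_a+1_{a^*}.$$
On $a\cap a^*$ the right side is $2$. Every other edge $g$ lies in exactly one of $a,a^*$, so the right side is $1$; and $g\in a\triangle a^*\triangle C$ iff $g\notin C$, so $g$ is not in both $C$ and $C^*$. Since $p(C),p(C^*)\ge1$, $p(a)+p(a^*)=2$ and $p>0$, equality holds: $1_C+1_{C^*}=1_a+1_{a^*}$. So if there is an edge $g\in a\cap a^*$, it lies in $C$, for every odd circuit $C$, and $k_g=m$, a contradiction. Hence $a\cap a^*=\emptyset$. With $a\supseteq E_2$, $a^*\supseteq E_1$ this gives $a=E_2$, $a^*=E_1$. It holds for all $a\in\mathcal A_1$ and $a^*\in\mathcal A_2$, so $m=2$, a contradiction.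

So $Z$ is connected and all $|a|$ and $k_g$ equal a common $r$. The incidence matrix of $\mathcal A$ is nonsingular, has row sums $r$, and maps $p$ to $\mathbf1$; so $p=\frac1r\mathbf1$. Finally $r\ge3$, since $G$ is simple.

**Step 9.3: uniqueness.** *$\mathcal P=\{p\}$, and $\mathcal A$ is the set of all tight odd circuits at $p$.* By Step 9.2 every member of $\mathcal P$ is of the form $\frac1r\mathbf1$. If $\frac1r\mathbf1$ and $\frac1{r^*}\mathbf1$ with $r<r^*$ were both in $\mathcal P$, the first would be the midpoint of $\frac1{r^*}\mathbf1$ and $\frac1r\mathbf1+(\frac1r-\frac1{r^*})\mathbf1$, both in $Q$, so it would not be a vertex. Now let $a^*\notin\mathcal A$ be a tight odd circuit. Exchange it for some $a_0\in\mathcal A$, keeping linear independence. Step 9.2 applies to both systems with the same $r=1/p_f$, so all column sums are $r$ in both. Subtracting, $a^*=a_0$, a contradiction.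

Write $\mathcal A=\{a_1,\dots,a_m\}$ and let $A$ be the incidence matrix with rows $a_i$.

**Step 9.4: a partner for each circuit.** *For each $i$ there is a cover $b_i=1_{B_i}$ with $a_j\cdot b_i=1$ for $j\ne i$ and $a_i\cdot b_i>1$.* It will be the other end of an edge of $Q$ at $p$. Let $F_i=\{z\in Q:a_j\cdot z=1\ \forall j\ne i\}$, a face of $Q$, and let $u$ be the vector with $a_j\cdot u=0$ for $j\ne i$ and $a_i\cdot u=1$. By Step 9.3 and $p>0$, the only tight constraints at $p$ are those of $a_1,\dots,a_m$. So $p+tu\in Q$ for small $t\ge0$, and $F_i=Q\cap\{p+tu:t\ge0\}$ is one-dimensional. If $u\ge0$, then $u$ vanishes on $\bigcup_{j\ne i}a_j$, which is $G$ because $k_e=r\ge2$; impossible. So $u$ has a negative coordinate, $F_i$ is bounded, and $F_i=[p,p^i]$ with $p^i\ne p$ a vertex of $Q$.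

The vector $c'=\sum_{j\ne i}a_j$ is positive on $G$ and attains its minimum $m-1$ over $Q$ exactly on $F_i$.

Suppose $F_i\cap D=\emptyset$. Then $\min_Dc'>m-1=c'\cdot p$, and $p=x'$ with $x\in U$ by Step 8.2, so $c'$ is active. Let $\tilde c$ be a vector uniquely minimized over $Q$ at the vertex $p^i$. For small $\eta>0$ the vector $c_\eta=c'+\eta\tilde c$ is positive and active. It is uniquely minimized over $Q$ at $p^i$. Indeed the minimizers form a face spanned by vertices. For the finitely many vertices $v\notin F_i$ of $Q$ we have $c'\cdot v>c'\cdot p^i$, hence $c_\eta\cdot v>c_\eta\cdot p^i$ for small $\eta$. The only other vertex is $p$, where $c'\cdot p=c'\cdot p^i$ and $\tilde c\cdot p>\tilde c\cdot p^i$. So $p^i\in\mathcal P=\{p\}$, a contradiction.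

So $F_i\cap D\ne\emptyset$. It is the set of minimizers of $c'$ over $D$, a bounded face of $D$, so it contains a vertex of $D$, that is, a cover $b\in[p,p^i]$; and $b\ne p$ as $p\notin D$. If $b\ne p^i$, then all coordinates of $b$ are positive (as $p>0$, $p^i\ge0$), so $b=\mathbf1$ and $a_j\cdot b=r\ge3$ for $j\ne i$, a contradiction. So $b=p^i=p+tu$ with $t>0$, and $b_i:=b$ works: $a_i\cdot b=1+t$.

**Step 9.5: the numbers.** *There is an even $d$ with $2\le d\le r-1$ such that $|a_i\cap B_i|=1+d$ and $|B_i|=(m+d)/r$ for all $i$; every cover $b$ has $|b|\ge(m+d)/r$; and each $e\in G$ lies in $a_i\cap B_i$ for exactly $1+d\ge3$ indices $i$.* Here $|b|$ is the number of ones of $b$.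

Since $|a_i\cap B_i|$ is odd and $>1$, it equals $1+d_i$ with $d_i\ge2$ even, and $1+d_i\le|a_i|=r$. Since every edge lies in $r$ circuits, $r|B_i|=\sum_ja_j\cdot b_i=(m-1)+(1+d_i)=m+d_i$. So $d_i\equiv-m\pmod r$ with $2\le d_i\le r-1$, and all $d_i$ equal one number $d$.

For any cover $b$, $r|b|-m=\sum_j(a_j\cdot b-1)\ge0$. It is nonzero: otherwise $a_j\cdot b=1$ for all $j$, so $b=p\notin D$. It is congruent to $-m\equiv d$ modulo $r$. So it is at least $d$.

Finally let $B$ have rows $b_i$ and let $J$ be the all-ones matrix. Then $AB^T=J+dI$ and $AJ=JA=rJ$. So $B^T=A^{-1}J+dA^{-1}=\frac1rJ+dA^{-1}$ and $B^TA=\frac1rJA+dI=J+dI$. The diagonal entry of $B^TA$ at $e$ counts the indices $i$ with $e\in a_i\cap B_i$, and it is $1+d$.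

*Example (all-odd $K_5$, continued).* The ten triangles have incidence matrix with row and column sums $3$. To the triangle on a triple $T$ belongs the complement of $\delta_T$: the three edges inside $T$ and the one edge outside. It has $4=(10+2)/3$ edges and meets its own triangle in $3=1+d$ edges, $d=2$. It meets the triangle on $T^*\ne T$ in one edge: the edge inside $T\cap T^*$ if $|T\cap T^*|=2$, the edge outside $T$ if $|T\cap T^*|=1$. So this structure does occur. The remaining sections must use badness again.

**Step 9.6: explicit points of $U$.** *The vector $\mathbf1$ is active, and every $x\in m_n$ with $\mathbf1\cdot x'<(m+d)/r$ lies in $U$; in particular every $x\in m_n$ with $x'=p$ does.* On $Q$ we have $\mathbf1\cdot z=\frac1r\sum_ja_j\cdot z\ge\frac mr$, with equality only at $p\notin D$. So $\min_D\mathbf1>\mathbf1\cdot p$, and $p=x'$ for some $x\in U$, so $\mathbf1$ is active. By Step 9.5, $\min_D\mathbf1=(m+d)/r$. By (5), $\mathbf1\cdot x'<(m+d)/r$ means $x\in O_{w_{\mathbf1}}\subseteq U$. Finally $\mathbf1\cdot p=m/r$.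

## 10. A graph metric inside $U$ forces $r\le4$

*Switching the set-up.* If we switch at $S$, replace $U$ by its switched image and $\Sigma$ by $\Sigma\triangle\delta_G(S)$, then the image is again a component of $\Omega_n$, and it is bad, since switching permutes the pentagonal forms. The vectors $x'$ do not change, so $G,p,Q,K$, the covers, $\mathcal A$ and the $B_i$ are unchanged, and Steps 6.1 and 9.6 hold for the new $U$. Only the labels odd/even change.

Fix $i$ and switch at $S_i$, where $B_i=\Sigma\triangle\delta_G(S_i)$, so that now $\Sigma=B_i$. Let $G_0=G\setminus\Sigma$ be the graph of even edges on $[n]$ and let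
$$\rho=\min(\text{path metric of }G_0,\ n),$$
a metric on $[n]$. Finite path distances are less than $n$, so truncation affects only pairs in different components of $G_0$; values of $\rho$ below $n$ are path distances.

**Step 10.1: distances along edges of $G$.** *Edges of $G_0$ have $\rho=1$, and each $f\in\Sigma$ has endpoints at distance $\rho=r-1$.* The first part is clear. As $k_f=r\ge3$, some $a_j\ni f$ has $j\ne i$. Since $|a_j\cap B_i|=1$, $a_j\setminus f$ is a path of length $r-1$ in $G_0$. A shorter path in $G_0$ would, together with $f$, give an odd circuit with fewer than $r$ edges, contradicting $p=\frac1r\mathbf1\in Q$.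

**Step 10.2: small multiples of $\rho$ lie in $U$.** For small $\epsilon>0$ the point $x=\epsilon\rho$ is in $m_n$: it is a metric, and perimeters are at most $3\epsilon n\le2$. By Step 10.1, $x'_f=\epsilon$ on even and $x'_f=1-\epsilon(r-1)$ on odd edges of $G$, so $x'=(1-\epsilon r)b_i+\epsilon r\,p$. Hence $\mathbf1\cdot x'=(1-\epsilon r)|B_i|+\epsilon m<|B_i|=(m+d)/r$, because $m/r<|B_i|$. By Step 9.6, $x\in U$.

Now apply Step 6.1 and (2) to distinct $s,t,\ell,g,h\in[n]$, with $\sigma=+1$ on $\{s,t,\ell\}$ and $-1$ on $\{g,h\}$. The four same-sign pairs contribute $1-\epsilon\rho$ each and the six others contribute $\epsilon\rho$, so the sum in (2) minus $4$ is $\epsilon\Theta$, and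
$$\Theta:=\rho_{sg}+\rho_{tg}+\rho_{\ell g}+\rho_{sh}+\rho_{th}+\rho_{\ell h}-\rho_{st}-\rho_{s\ell}-\rho_{t\ell}-\rho_{gh}>0.\tag{6}$$

**Step 10.3.** *$r\le4$, hence $r\in\{3,4\}$ and $d=2$.* Suppose $r\ge5$. The set $\Sigma=B_i$ is nonempty, and a geodesic in $G_0$ between the ends of some $f\in\Sigma$ has $r-1\ge4$ edges. So it contains vertices $v_1,\dots,v_5$ with $\rho_{v_hv_k}=|h-k|$. Take $\ell=v_1$, $g=v_2$, $s=v_3$, $h=v_4$, $t=v_5$. Then
$$\Theta=(1+3+1+1+1+3)-(2+2+4+2)=0,$$
contradicting (6). As $d$ is even and $2\le d\le r-1\le3$, $d=2$.

**Step 10.4: two midpoints exclude a third point.** *Let $g\ne h$ both lie between $s$ and $t$: $s\ne t$, $g,h\notin\{s,t\}$ and $\rho_{sg}+\rho_{gt}=\rho_{st}=\rho_{sh}+\rho_{ht}$. Then no $\ell\notin\{s,t,g,h\}$ satisfies $\rho_{g\ell}+\rho_{\ell h}=\rho_{gh}$.* Otherwise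
$$\Theta=2\rho_{st}+\rho_{gh}-\rho_{st}-\rho_{s\ell}-\rho_{t\ell}-\rho_{gh}=\rho_{st}-\rho_{s\ell}-\rho_{t\ell}\le0,$$
contradicting (6).

## 11. The case $r=4$

Let $r=4$, so $d=2$. We determine how the circuits through one edge intersect, and get two equal columns of $A$.

**Step 11.1: counting geodesics.** Let $e=uv\in a_i\cap B_i$ and switch as in Section 10 for this $i$, so that $e\in\Sigma=B_i$ and $\rho_{uv}=3$. As $k_e=4$, exactly three members $a_j\ne a_i$ of $\mathcal A$ contain $e$. Each has $a_j\cap\Sigma=\{e\}$, so $a_j\setminus e$ is a geodesic of length $3$ from $u$ to $v$ in $G_0$. Conversely, each such geodesic together with $e$ is an odd circuit with four edges, hence tight, hence in $\mathcal A$ by Step 9.3. It meets $\Sigma$ in one edge, so it is not $a_i$, for which $|a_i\cap\Sigma|=3$. So there are exactly three geodesics $u\,g\,h\,v$.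

**Step 11.2: the geodesics form a complete bipartite pattern.** Let $I_1=\{g:\rho_{ug}=1,\rho_{gv}=2\}$ and $I_2=\{h:\rho_{uh}=2,\rho_{hv}=1\}$. As $n\ge4$, values $\rho\le3$ are path distances. *Every $g\in I_1$ is $G_0$-adjacent to every $h\in I_2$.* Suppose not for some $g,h$; note $g\ne h$. Both lie between $s=u$ and $t=v$.

If $\rho_{gh}=2$, let $\ell$ be a common neighbor of $g,h$. It is not $u$, since $\rho_{uh}=2$, and not $v$, since $\rho_{gv}=2$. So $\rho_{g\ell}+\rho_{\ell h}=\rho_{gh}$ contradicts Step 10.4.

Otherwise $\rho_{gh}\ge3$. Let $g^*$ be a common neighbor of $u$ and $h$; it exists as $\rho_{uh}=2$. Then $\rho_{ug^*}=1$, and $\rho_{g^*v}$ is at most $2$ via $h$ and at least $3-1$, so $\rho_{g^*v}=2$ and $g^*\in I_1$. We have $g^*\ne g$, since $g^*$ is adjacent to $h$ and $g$ is not, and $\rho_{gg^*}\le2$ via $u$. From $3\le\rho_{gh}\le\rho_{gg^*}+1\le3$ we get $\rho_{gh}=3$ and $\rho_{gg^*}=2$. So $\ell=g^*\notin\{u,v,g,h\}$ satisfies $\rho_{g\ell}+\rho_{\ell h}=\rho_{gh}$, contradicting Step 10.4.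

**Step 11.3: shape of three circuits.** A geodesic $u\,g\,h\,v$ is a pair $g\in I_1$, $h\in I_2$ of adjacent vertices, so by Step 11.2 the number of geodesics is $|I_1||I_2|=3$. One of $I_1,I_2$ is a singleton and the other has three elements. Therefore the three members of $\mathcal A\setminus\{a_i\}$ through $e$ have a common second edge ($hv$ if $I_2=\{h\}$, $ug$ if $I_1=\{g\}$), and any two of them meet exactly in $e$ and that edge. This statement is about edge sets only, so it does not depend on switching. It holds for every $e\in G$ and every $i$ with $e\in a_i\cap B_i$.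

**Step 11.4: contradiction.** Fix $e\in G$ and let $a_1,\dots,a_4$, after renumbering, be the four members of $\mathcal A$ through $e$. By Step 9.5, $e\in a_i\cap B_i$ for three indices $i$; say $1$ and $2$ are among them. From $i=1$: $a_2,a_3,a_4$ share an edge $f\ne e$, and $a_3\cap a_4=\{e,f\}$. From $i=2$: $a_1,a_3,a_4$ share an edge $f^*\ne e$; as $f^*\in a_3\cap a_4$, $f^*=f$. So $a_1,\dots,a_4$ all contain $f$. As $k_e=k_f=4$, the columns of $A$ for $e$ and $f$ coincide, contradicting nonsingularity. So $r\ne4$.

## 12. The case $r=3$

Let $r=3$. Then $p=\frac13\mathbf1$, the tight odd circuits are exactly the odd triangles of $(G,\Sigma)$, and by Steps 9.3 and 9.2 each edge of $G$ lies in exactly three odd triangles.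

**Step 12.1: every 5-set contains even edges.** Here Lemma 3(b) produces points of $U$ with prescribed behavior on a 5-set. *After any switching, every 5-set $R\subseteq[n]$ contains at least three pairs that are even edges of $G$.* Suppose at most two pairs of $R$ are even edges of $G$. Form $H\supseteq G$ by adding every pair of $R$ not in $G$ as an odd edge, and give all edges of $H$ length $\frac13$. As $H$ is simple, every circuit has length at least $1$. By Lemma 3(b) there is $x\in m_n$ with $x'\le\frac13$ on $H$. Each $f\in G$ lies in an odd triangle $C\subseteq G$, and $x'(C)\ge1$ by Lemma 3(a), so $x'=\frac13$ on $C$. Hence $x'=\frac13\mathbf1=p$ on $G$, and $x\in U$ by Step 9.6.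

Take $\sigma=\mathbf1$ on $R$. By (2), $P_{R,\sigma}(x)=2\big(\sum_{\{i,j\}\subset R}(1-x_{ij})-4\big)$. For odd edges of $H$, $1-x_{ij}=x'_{ij}\le\frac13$; for even edges of $G$, $1-x_{ij}=\frac23$. With at most two even pairs the sum is at most $\frac83+\frac43=4$, so $P_{R,\sigma}(x)\le0$, contradicting Step 6.1.

(The all-odd $K_5$ has no even edge at all. It belongs to a component with a negative pentagonal form, and Step 12.1 is what rules out such patterns in a bad component.)

**Step 12.2: local structure at a vertex.** Fix a vertex $u$ of $G$ of positive degree and switch at the set of neighbors joined to $u$ by even edges, so that all edges of $G$ at $u$ are odd. Let $L$ be the graph on $N_G(u)$ whose edges are the odd edges of $G$ inside $N_G(u)$. Since $uv$ and $uc$ are odd, $\{u,v,c\}$ is an odd triangle iff $vc\in L$. So the odd triangles containing $uv$ correspond to the $L$-neighbors of $v$, and $L$ is 3-regular. It is nonempty since $u$ has positive degree.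

($\alpha$) *If $c,c^*$ are distinct $L$-neighbors of $v$, then $cc^*$ is an even edge of $G$.* Let $c_1,c_2,c_3$ be the $L$-neighbors of $v$ and $R=\{u,v,c_1,c_2,c_3\}$. The seven pairs $uv,uc_k,vc_k$ are odd edges of $G$. By Step 12.1 at least three pairs are even edges, so all three pairs $c_jc_k$ are.

($\beta$) *If $c_2 - v - c_1 - y$ is a walk in $L$ with $c_1\ne c_2$ and $y\ne v$, then $y\ne c_2$ and $c_2y$ is an even edge of $G$.* By ($\alpha$), $c_1c_2$ is even, so $c_1c_2\notin L$ and $y\ne c_2$. Thus $R=\{u,v,c_1,c_2,y\}$ has five elements. The seven pairs $uv,uc_1,uc_2,uy,vc_1,vc_2,c_1y$ are odd edges of $G$. By Step 12.1 the remaining pairs $c_1c_2,vy,c_2y$ are all even edges of $G$.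

**Step 12.3: too many triangles on one edge.** Take $vc_1\in L$ and let $c_2,c_3$ be the other $L$-neighbors of $v$. Let $y\ne v$ be an $L$-neighbor of $c_2$. By ($\alpha$) at $c_2$, $yv$ is an even edge of $G$. By ($\beta$) applied to $c_1 - v - c_2 - y$, $y\ne c_1$ and $c_1y$ is an even edge of $G$. As $vc_1$ is odd, $vc_1y$ is an odd triangle of $G$. The same holds for the $L$-neighbors $y\ne v$ of $c_3$.

As $L$ is 3-regular, $c_2$ has two such neighbors and $c_3$ has two, and these four vertices are distinct: if $y$ were adjacent in $L$ to both $c_2$ and $c_3$, then $yc_3$ would be odd, whereas ($\beta$) for $c_3 - v - c_2 - y$ says it is even. All four lie in $N_G(u)$, so none is $u$, and $vc_1u$ is an odd triangle as well. So the edge $vc_1$ lies in at least five odd triangles, contradicting "exactly three".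

So $r\ne3$, and with Section 11 this contradicts Step 10.3. No bad component exists. This completes the induction and proves **Theorem A**; by Section 5, **Theorem B** holds. $\blacksquare$

## 13. Sixteen isolated vertices for $n=5$, and deleting arbitrary cuts: Theorem C

**Proof of (i).** The bijection is Lemma 1. For $n=3,4$ there are no 5-sets, so Theorem A gives $\Omega_n=\emptyset$, and there are no non-cut vertices. For $n\ge6$ the set $\Omega_n$ contains $u_\sigma$, so it is nonempty, and Theorem B gives exactly one component.

Let $n=5$. By the computation in Section 3, each $u_\sigma$ is a non-cut vertex all of whose neighbors are cuts, so $\{u_\sigma\}$ is a component of $\Gamma_5$, and there are $16$ such points. By Theorem A, every component of $\Omega_5$ meets one of the convex sets $\{x\in m_5:P_{[5],\sigma}(x)<0\}$. This set lies in $\Omega_5$ and contains $u_\sigma$, so the component contains $u_\sigma$. By Lemma 1 the corresponding component of $\Gamma_5$ is $\{u_\sigma\}$. So the components of $\Gamma_5$ are exactly the $16$ singletons, and the non-cut vertices are exactly the points $u_\sigma$, pairwise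 non-adjacent.

**Proof of (ii).** We first show that, *for $n\ge5$, every cut $\delta$ is adjacent to a non-cut vertex.* Otherwise all neighbors of $\delta$ are cuts, and
$$m_n\subseteq\delta+\mathrm{cone}\{\delta^*-\delta:\delta^*\text{ a cut}\}.$$
Let $\delta$ have signs $\varepsilon$. Choose a 5-set $R$ and $\sigma\in\{\pm1\}^n$ with $\sum_{i\in R}\sigma_i\varepsilon_i=1$, for instance $\sigma=\varepsilon$ at three elements of $R$ and $\sigma=-\varepsilon$ at the other two. Then $P_{R,\sigma|_R}(\delta)=2+\frac{1-5}2=0$, while $P_{R,\sigma|_R}\ge0$ on all cuts. So $P_{R,\sigma|_R}$ does not decrease in any direction $\delta^*-\delta$, and $P_{R,\sigma|_R}\ge0$ on $m_n$. This contradicts $P_{R,\sigma|_R}(u_\sigma)<0$.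

Now let $n\ge6$ and delete any set of cuts from the skeleton. The non-cut vertices form a nonempty connected graph by Theorem B, and each remaining cut is adjacent to one of them. So the remaining graph is connected. $\blacksquare$
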